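\title{Foregger's conjecture on permanents of powers of doubly stochastic matrices}

\begin{abstract}
Foregger's conjecture states that for every $n$ there is an integer $k>1$ such that $\operatorname{per}(A^k)\le\operatorname{per}(A)$ for all doubly stochastic $n\times n$ matrices $A$. We prove it for every $n$. In fact every sufficiently large $k$ works, and $\operatorname{per}(A)-\operatorname{per}(A^k)$ is at least a constant times the squared distance from $A$ to an explicit finite set of matrices, which are exactly the cases of equality. The proof replaces $A^k$ by $A^m(A^m)^T$, whose permanent is monotone in $m$ by a Cauchy--Schwarz inequality, and combines the van der Waerden--Egorychev--Falikman theorem, a second-order local estimate and compactness. The exponent $k=2$ fails for every $n\ge4$.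
\end{abstract}

\section{Introduction}\label{sec:intro}

A real $n\times n$ matrix is \emph{doubly stochastic} if its entries are nonnegative and all its row sums and column sums equal $1$. We write $\Omega_n$ for the set of these matrices. It is compact and closed under products and transposes. The \emph{permanent} of an $n\times n$ matrix $A=(a_{ij})$ is
\[
\operatorname{per}(A)=\sum_{\sigma\in S_n}\prod_{i=1}^n a_{i\sigma(i)} .
\]
For $A\in\Omega_n$ the permanent is a probability. Place one walker at each of the states $1,\dots,n$ and let the walkers move independently, a walker at $i$ going to $j$ with probability $a_{ij}$. Then $\operatorname{per}(A)$ is the probability that after one step the walkers occupy $n$ distinct states, and $\operatorname{per}(A^k)$ is the same probability after $k$ steps. The largest value $1$ is attained by permutation matrices. The smallest value is attained when the walkers forget their starting points at once. Let $J_d$ be the $d\times d$ matrix with all entries $1/d$, and put $p_d=\operatorname{per}(J_d)=d!/d^d$.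

\begin{theorem}[van der Waerden--Egorychev--Falikman, 1981]\label{thm:vdw}
If $B\in\Omega_d$, then $\operatorname{per}(B)\ge p_d$, with equality only for $B=J_d$.
\end{theorem}

The uniqueness statement is due to Egorychev. Walkers forget more as time passes, so one expects high powers to have small permanents. For a single matrix $A\ne J_n$ with positive entries this is immediate: $A^k\to J_n$, so $\operatorname{per}(A^k)\to p_n<\operatorname{per}(A)$, and $\operatorname{per}(A^k)<\operatorname{per}(A)$ for all $k$ beyond a bound that depends on $A$. The question is whether one exponent can serve all matrices. We take its statement from \cite{Notes}.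

\begin{quote}
\textbf{Conjecture (Foregger).} For every $n$ there is an integer $k=k(n)>1$ such that $\operatorname{per}(A^k)\le\operatorname{per}(A)$ for every $A\in\Omega_n$.
\end{quote}

For $n=2$ one has $\operatorname{per}(AB)\le\operatorname{per}(A)$ for all $A,B\in\Omega_2$, so every $k>1$ works. For $n=3$, D.~Chang (1990) proved that $k=8$ works. Chang also proved that $\operatorname{per}(A^m)<\operatorname{per}(A)$ for all $m\ge2$ whenever $A\in\Omega_n$ and $\frac12<\operatorname{per}(A)<1$. For $n\ge4$ the conjecture has been open. The simplest guess, that $\operatorname{per}(A^k)$ decreases with $k$, is false: if $P$ is the cyclic shift of order $4$ and $A=\frac12(I+P)$, then $\operatorname{per}(A)=\frac18$ and $\operatorname{per}(A^2)=\frac9{64}$ (Proposition~\ref{prop:sharp}).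

A uniform exponent is hardest to obtain near matrices whose powers all have the same permanent, such as $J_n$ and the permutation matrices. The following family contains both.

\begin{definition}\label{def:U}
Let $[n]=\{1,\dots,n\}=C_1\sqcup\dots\sqcup C_r$ be a partition into classes, and let $\pi$ be a permutation of $[r]$ with $|C_{\pi(i)}|=|C_i|$ for all $i$. The \emph{block-uniform matrix} with these data is the matrix $U$ with $U_{xy}=1/|C_i|$ if $x\in C_i$ and $y\in C_{\pi(i)}$, and $U_{xy}=0$ for all other pairs $(x,y)$. For $\pi=\mathrm{id}$ it is called the \emph{averaging matrix} $E$ of the partition. The finite set of all block-uniform $n\times n$ matrices is denoted by $\mathcal U_n\subset\Omega_n$.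
\end{definition}

Under $U$, a walker in $C_i$ jumps to a uniformly random state of $C_{\pi(i)}$. The set $\mathcal U_3$ consists of the six permutation matrices, $J_3$, and the averaging matrices of the three partitions into a pair and a point. It matters that rows and columns carry the same partition: permuting the columns of an averaging matrix can give
\[
B=\begin{pmatrix}0&\frac12&\frac12\\[1pt]0&\frac12&\frac12\\[1pt]1&0&0\end{pmatrix}\notin\mathcal U_3,\qquad B^2=\begin{pmatrix}\frac12&\frac14&\frac14\\[1pt]\frac12&\frac14&\frac14\\[1pt]0&\frac12&\frac12\end{pmatrix},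
\]
with $\operatorname{per}(B)=\frac12$ and $\operatorname{per}(B^2)=\frac14$.

Throughout, $\|N\|=(\sum_{x,y}N_{xy}^2)^{1/2}$ is the Frobenius norm, $\operatorname{dist}$ is the corresponding distance, and $\|N\|_{\mathrm{op}}$ is the operator norm on Euclidean space.

\begin{theorem}\label{thm:main}
For every $n$ there are an integer $K=K(n)\ge2$ and a constant $c=c(n)>0$ such that for every $k\ge K$ and every $A\in\Omega_n$,
\[
\operatorname{per}(A^k)\le\operatorname{per}(A)-c\,\operatorname{dist}(A,\mathcal U_n)^2\le\operatorname{per}(A),
\]
and $\operatorname{per}(A^k)=\operatorname{per}(A)$ if and only if $A\in\mathcal U_n$. In particular, Foregger's conjecture holds for every $n$.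
\end{theorem}

It is natural to try compactness: cover $\Omega_n$ by finitely many open sets, on each of which some exponent works. Two things go wrong. First, since $\operatorname{per}(A^k)$ is not monotone in $k$, exponents found on different open sets cannot be merged into one. Second, at a point of $\mathcal U_n$ the inequality is an equality, so continuity says nothing about nearby matrices. The first difficulty disappears if $\operatorname{per}(A^k)$ is replaced by the symmetrized quantity
\begin{equation}\label{eq:Phi}
\Phi_m(A)=\max\bigl\{\operatorname{per}\bigl(A^m(A^m)^T\bigr),\ \operatorname{per}\bigl((A^m)^TA^m\bigr)\bigr\},\qquad m\ge1,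
\end{equation}
which is nonincreasing in $m$ and dominates $\operatorname{per}(A^k)$ for all $k\ge2m$. The second difficulty is met by a direct estimate of $\operatorname{per}(A)-\Phi_1(A)$ near $\mathcal U_n$. The result is the following theorem, which implies Theorem~\ref{thm:main} with $K=2M$ and the same $c$.

\begin{theorem}\label{thm:sym}
For every $n$ there are $M=M(n)\ge1$ and $c=c(n)>0$ such that for all $m\ge M$, all $A\in\Omega_n$ and all real $n\times n$ matrices $X$ with $\|X\|_{\mathrm{op}}\le1$,
\[
|\operatorname{per}(A^mXA^m)|\le\Phi_m(A)\le\operatorname{per}(A)-c\,\operatorname{dist}(A,\mathcal U_n)^2 .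
\]
\end{theorem}

Section~\ref{sec:two} works out the case $n=2$. After the preliminaries of Section~\ref{sec:prelim}, we prove the monotonicity of $\Phi_m$ (Section~\ref{sec:cs}), find its limit (Section~\ref{sec:limit}), prove the local estimate (Section~\ref{sec:local}) and assemble the pieces (Section~\ref{sec:proof}). Section~\ref{sec:sharp} shows that the exponent $2$ on the distance is optimal for $n\ge2$, that $k=2$ is not admissible for $n\ge4$, and that for $n=3$, $k=2$ the description of equality fails.

\section{Two-by-two matrices}\label{sec:two}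

Every matrix in $\Omega_2$ has the form
\[
A_t=J_2+t(I-J_2)=\frac12\begin{pmatrix}1+t&1-t\\1-t&1+t\end{pmatrix},\qquad -1\le t\le1 .
\]
Since $J_2$ and $I-J_2$ are complementary projections, $A_sA_t=A_{st}$. Also $\|A_s-A_t\|=|s-t|$ and $\operatorname{per}(A_t)=\frac14\bigl((1+t)^2+(1-t)^2\bigr)=\frac12(1+t^2)$. Hence $\operatorname{per}(A_sA_t)=\frac12(1+s^2t^2)\le\operatorname{per}(A_s)$, which is the inequality quoted in the introduction. The set $\mathcal U_2$ is $\{A_{-1},A_0,A_1\}$, and
\[
\Phi_m(A_t)=\operatorname{per}(A_{t^{2m}})=\tfrac12(1+t^{4m}).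
\]
The three ingredients of the general proof can be read off from this formula.

\emph{Monotonicity.} The quantity $\Phi_m(A_t)$ is nonincreasing in $m$.

\emph{The limit.} As $m\to\infty$, it tends to $\frac12=\operatorname{per}(J_2)$ if $|t|<1$ and to $1=\operatorname{per}(I)$ if $|t|=1$. The limit is smaller than $\operatorname{per}(A_t)$ exactly when $A_t\notin\mathcal U_2$. The convergence is not uniform: for fixed $m$, $\Phi_m(A_t)\to1$ as $t\to1$.

\emph{The local gap.} We have $\operatorname{per}(A_t)-\Phi_1(A_t)=\frac12t^2(1-t^2)$, and this vanishes in two different ways. Near $J_2$, put $\eta=\|A_t-J_2\|=|t|$. Then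
\[
\operatorname{per}(A_t)=\tfrac12(1+\eta^2),\qquad\operatorname{per}(A_tA_t^T)=\tfrac12(1+\eta^4).
\]
A deviation from uniformity raises $\operatorname{per}(A)$ to second order, and in $AA^T$ the deviation itself is squared. Near $I$, let $\delta=1-t$ be the sum of the off-diagonal entries. Then
\[
\operatorname{per}(A_t)=1-\delta+O(\delta^2),\qquad\operatorname{per}(A_tA_t^T)=1-2\delta+O(\delta^2).
\]
Mass that leaks out of the diagonal blocks lowers the permanent to first order, and $AA^T$ leaks twice as much as $A$. Near a general averaging matrix both effects occur at once.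

For $n=2$ the gap at $m=1$ already suffices everywhere. Here $\operatorname{dist}(A_t,\mathcal U_2)=\min\{|t|,1-|t|\}$. If $|t|\le\frac12$, then $\frac12t^2(1-t^2)\ge\frac38t^2$. If $|t|\ge\frac12$, then $\frac12t^2(1+|t|)\ge\frac3{16}$ and $1-|t|\ge2(1-|t|)^2$, so $\frac12t^2(1-t^2)\ge\frac38(1-|t|)^2$. Thus the second inequality of Theorem~\ref{thm:sym} holds for $n=2$ with $M=1$ and $c=\frac38$.

\section{Preliminaries}\label{sec:prelim}

For a matrix $N$ and sets $S,T$ of indices, $N[S,T]$ is the submatrix with rows in $S$ and columns in $T$, and $N(x|y)$ is $N$ with row $x$ and column $y$ deleted. The empty matrix has permanent $1$. The permanent is unchanged by transposition and by permuting rows or columns.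

By Birkhoff's theorem, every doubly stochastic matrix is a convex combination of permutation matrices. These are isometries of $\mathbb R^n$ and of $\mathbb C^n$, so
\begin{equation}\label{eq:contraction}
\|X\|_{\mathrm{op}}\le1\quad\text{for all }X\in\Omega_n,\ \text{on }\mathbb R^n\text{ and on }\mathbb C^n .
\end{equation}

\begin{lemma}\label{lem:expand}
For real $d\times d$ matrices $N$ and $D$,
\[
\operatorname{per}(N+D)=\sum_{S,T\subseteq[d],\ |S|=|T|}\operatorname{per}D[S,T]\,\operatorname{per}N[S^c,T^c].
\]
If all entries of $N$ and $D$ lie in $[-1,1]$, then the sum of the terms with $|S|\ge s$ is at most $2^dd!\,\|D\|^s$ in absolute value.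
\end{lemma}

\begin{proof}
Expand each product $\prod_i(N_{i\sigma(i)}+D_{i\sigma(i)})$, let $S$ be the set of rows in which the entry of $D$ is chosen, and collect the monomials with given $S$ and $T=\sigma(S)$. There are $2^dd!$ pairs $(\sigma,S)$. A monomial with $|S|\ge s$ contains $s$ factors bounded by $\|D\|$, and its other factors are bounded by $1$.
\end{proof}

For $N=J_d$, a submatrix of size $d-s$ has permanent $(d-s)!/d^{d-s}$, which equals $p_d$ for $s=0$ and for $s=1$, and equals $\frac d{d-1}p_d$ for $s=2$. Let $\sigma_s(D)$ be the sum of the permanents of all $s\times s$ submatrices of $D$. For $d\ge2$ and $D$ with entries in $[-1,1]$ we obtain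
\begin{equation}\label{eq:Jexpand}
\operatorname{per}(J_d+D)=p_d\Bigl(1+\sigma_1(D)+\frac d{d-1}\,\sigma_2(D)\Bigr)+R,\qquad|R|\le2^dd!\,\|D\|^3 .
\end{equation}

\begin{lemma}\label{lem:U}
Let $U\in\mathcal U_n$ have data $(C_i),\pi$, and let $E$ be the averaging matrix of $(C_i)$.
\begin{enumerate}
\item[(a)] If a matrix $A$ vanishes outside $\bigcup_iC_i\times C_{\pi(i)}$, then $\operatorname{per}(A)=\prod_i\operatorname{per}A[C_i,C_{\pi(i)}]$. In particular $\operatorname{per}(U)=\operatorname{per}(E)=\prod_ip_{|C_i|}\ge n^{-n}$.
\item[(b)] For $k\ge1$, $U^k$ is the block-uniform matrix with data $(C_i),\pi^k$.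
\item[(c)] There is a permutation matrix $Q$ with $QU=E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A permutation that contributes to $\operatorname{per}(A)$ maps each $C_i$ into $C_{\pi(i)}$, bijectively because the sizes agree, and any family of bijections $C_i\to C_{\pi(i)}$ is a permutation of $[n]$. The lower bound follows from $p_d\ge d^{-d}\ge n^{-d}$ for $d\le n$.

(b) Row $x\in C_i$ of $U^kU$ is the average of the rows of $U$ indexed by $C_{\pi^k(i)}$, and each of these is the uniform distribution on $C_{\pi^{k+1}(i)}$.

(c) The rows of $U$ indexed by $C_i$ coincide with the rows of $E$ indexed by $C_{\pi(i)}$. Let $Q$ move the former to the positions of the latter.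
\end{proof}

\section{A Cauchy--Schwarz inequality and monotonicity}\label{sec:cs}

The permanent is not multiplicative, but it is a matrix coefficient of a multiplicative map. The space $(\mathbb R^n)^{\otimes n}$ has the orthonormal basis $e_{i_1}\otimes\dots\otimes e_{i_n}$, and the tensor power $N^{\otimes n}$ of an $n\times n$ matrix $N$ has the entry $\prod_lN_{j_li_l}$ in position $\bigl((j_1,\dots,j_n),(i_1,\dots,i_n)\bigr)$. It satisfies $(N_1N_2)^{\otimes n}=N_1^{\otimes n}N_2^{\otimes n}$ and $(N^T)^{\otimes n}=(N^{\otimes n})^T$. For $N\in\Omega_n$ it is the joint transition matrix of the $n$ walkers. The configurations in which the walkers occupy distinct states give the unit vector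
\[
w=\frac1{\sqrt{n!}}\sum_{\sigma\in S_n}e_{\sigma(1)}\otimes\dots\otimes e_{\sigma(n)},
\]
and for every real $N$,
\begin{equation}\label{eq:coefficient}
\langle w,N^{\otimes n}w\rangle=\frac1{n!}\sum_{\tau\in S_n}\sum_{\sigma\in S_n}\prod_{i=1}^nN_{\tau(i)\sigma(i)}=\operatorname{per}(N),
\end{equation}
because for each $\tau$ the inner sum is the permanent of $N$ with its rows permuted.

\begin{lemma}\label{lem:cs}
For real $n\times n$ matrices $B,X,C$ with $\|X\|_{\mathrm{op}}\le1$,
\[
|\operatorname{per}(BXC)|\le\sqrt{\operatorname{per}(BB^T)\,\operatorname{per}(C^TC)} .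
\]
\end{lemma}

\begin{proof}
Put $u=(B^T)^{\otimes n}w$ and $v=C^{\otimes n}w$. By \eqref{eq:coefficient}, $\operatorname{per}(BXC)=\langle u,X^{\otimes n}v\rangle$, $\langle u,u\rangle=\operatorname{per}(BB^T)$ and $\langle v,v\rangle=\operatorname{per}(C^TC)$. Tensor products of an orthonormal eigenbasis of $X^TX$ form an eigenbasis of $(X^TX)^{\otimes n}=(X^{\otimes n})^TX^{\otimes n}$, with eigenvalues that are products of numbers in $[0,1]$. So $\|X^{\otimes n}\|_{\mathrm{op}}\le1$, and the Cauchy--Schwarz inequality gives the claim.
\end{proof}

The lemma bounds the permanent of a long product in terms of its two ends, and the ends enter through $BB^T$ and $C^TC$. This is where the definition \eqref{eq:Phi} comes from.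

\begin{corollary}\label{cor:mono}
Let $A\in\Omega_n$ and $m\ge1$. Then $\Phi_{m+1}(A)\le\Phi_m(A)$, and $|\operatorname{per}(A^mXA^m)|\le\Phi_m(A)$ for every real $X$ with $\|X\|_{\mathrm{op}}\le1$.
\end{corollary}

\begin{proof}
Take $B=A^m$, $C=(A^m)^T$ and $X=AA^T$, which is a contraction by \eqref{eq:contraction}. Then $BXC=A^{m+1}(A^{m+1})^T$ and $BB^T=C^TC=A^m(A^m)^T$, so the first permanent in \eqref{eq:Phi} is nonincreasing in $m$. Replacing $A$ by $A^T$ gives the same for the second. For the last claim take $B=C=A^m$ and bound the geometric mean by the maximum.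
\end{proof}

\section{The limit of $A^m(A^m)^T$}\label{sec:limit}

The powers $A^m$ need not converge, as a permutation matrix shows. The oscillation comes from eigenvalues of modulus $1$. For a contraction these eigenvalues belong to a unitary summand, which cancels in $A^m(A^m)^T$. Nonnegativity then determines the shape of the limit and confines the support of $A$ to square blocks, to which Theorem~\ref{thm:vdw} applies.

\begin{proposition}\label{prop:limit}
Let $A\in\Omega_n$. There is a partition of $[n]$, with averaging matrix $E$, such that $A^m(A^m)^T\to E$ and $(A^m)^TA^m\to E$ as $m\to\infty$. Moreover $\operatorname{per}(A)\ge\operatorname{per}(E)$, with equality only if $A\in\mathcal U_n$.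
\end{proposition}

\begin{proof}
\emph{Step 1: the unitary part.} Let $A$ act on $\mathbb C^n$ with $\langle u,v\rangle=u^*v$ and $|v|^2=\langle v,v\rangle$. Then $A^*=A^T$, and $A$, $A^*$ are contractions by \eqref{eq:contraction}. Suppose $Av=\lambda v$ with $|\lambda|=1$. Since $\langle A^*v,\bar\lambda v\rangle=\bar\lambda\langle v,Av\rangle=|v|^2$,
\[
|A^*v-\bar\lambda v|^2=|A^*v|^2-2|v|^2+|v|^2\le0,
\]
so $A^*v=\bar\lambda v$. Let $H$ be the span of all eigenvectors of $A$ with eigenvalues of modulus $1$. It is invariant under $A$ and $A^*$, hence so is $H^\perp$. If $Au=\mu u$ and $Av=\lambda v$ with $|\mu|=|\lambda|=1$, then $\lambda\langle u,v\rangle=\langle u,Av\rangle=\langle A^*u,v\rangle=\mu\langle u,v\rangle$, so $u\perp v$ when $\lambda\ne\mu$. Therefore $H$ has an orthonormal basis of eigenvectors, and $W=A|_H$ is unitary. The eigenvalues of $T=A|_{H^\perp}$ have modulus at most $1$, and an eigenvector with eigenvalue of modulus $1$ would lie in $H\cap H^\perp$. So they have modulus less than $1$, and $T^m\to0$. With respect to $\mathbb C^n=H\oplus H^\perp$ we have $A=W\oplus T$ and $A^*=W^*\oplus T^*$,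 hence
\[
A^m(A^m)^T=I\oplus T^m(T^m)^*\to E,\qquad(A^m)^TA^m=I\oplus(T^m)^*T^m\to E,
\]
where $E=I\oplus0$ is the orthogonal projection onto $H$. As a limit of matrices in $\Omega_n$, $E$ lies in $\Omega_n$. Put $U=AE\in\Omega_n$. Then $U=W\oplus0$, so
\begin{equation}\label{eq:UE}
U=EAE=EUE,\qquad UU^T=U^TU=E .
\end{equation}

\emph{Step 2: $E$ is an averaging matrix.} We have $E=E^T=E^2\in\Omega_n$. Write $x\sim y$ if $E_{xy}>0$. This relation is symmetric, it is reflexive because $E_{xx}=\sum_yE_{xy}^2>0$, and it is transitive because $E_{xz}\ge E_{xy}E_{yz}$. Let $C_1,\dots,C_r$ be its classes. Fix $y$ in a class $C$. Column $y$ of $E$ is supported on $C$; let $\mu$ be its largest entry, attained at $x_0\in C$. The identity $\mu=E_{x_0y}=\sum_zE_{x_0z}E_{zy}$ writes $\mu$ as an average of numbers $E_{zy}\le\mu$, with weights $E_{x_0z}$ that are positive exactly for $z\in C$. Hence $E_{zy}=\mu$ for all $z\in C$, and the column sum gives $\mu=1/|C|$.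

\emph{Step 3: $U\in\mathcal U_n$.} Since $U=EUE$, the matrix $U$ takes a constant value $u_{ij}\ge0$ on each block $C_i\times C_j$. If $x,x'$ lie in different classes, then $\sum_yU_{xy}U_{x'y}=E_{xx'}=0$, so rows $x$ and $x'$ of $U$ have disjoint supports. Thus each column of $(u_{ij})$ has at most one nonzero entry, and it has one because the columns of $U$ sum to $1$. The relation $U^TU=E$ gives the same for the rows of $(u_{ij})$. So there is a permutation $\pi$ of $[r]$ with $u_{ij}>0$ exactly when $j=\pi(i)$. Row and column sums give $u_{i\pi(i)}|C_{\pi(i)}|=1=u_{i\pi(i)}|C_i|$, and $U$ is block-uniform with data $(C_i),\pi$.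

\emph{Step 4: the inequality.} Let $\mathbf 1_C$ be the indicator vector of a class $C$, so that $E\mathbf 1_C=\mathbf 1_C$. By \eqref{eq:UE}, $\mathbf 1_{C_i}^TA\mathbf 1_{C_j}=\mathbf 1_{C_i}^TEAE\mathbf 1_{C_j}=\mathbf 1_{C_i}^TU\mathbf 1_{C_j}$, which is $0$ unless $j=\pi(i)$. Since $A$ is nonnegative, it vanishes outside the blocks $C_i\times C_{\pi(i)}$. Every row and every column of $A$ meets exactly one of these square blocks, so each block is doubly stochastic. Lemma~\ref{lem:U}(a) and Theorem~\ref{thm:vdw} give
\[
\operatorname{per}(A)=\prod_i\operatorname{per}A[C_i,C_{\pi(i)}]\ge\prod_ip_{|C_i|}=\operatorname{per}(E).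
\]
Equality forces every block to be $J_{|C_i|}$, that is, $A=U\in\mathcal U_n$.
\end{proof}

The uniqueness part of Theorem~\ref{thm:vdw} is needed only in the last line. It guarantees that the points at which $\lim_m\Phi_m(A)=\operatorname{per}(A)$ lie in $\mathcal U_n$, where a direct computation is possible.

\section{The gap near a block-uniform matrix}\label{sec:local}

At a point of $\mathcal U_n$ the limit in Proposition~\ref{prop:limit} leaves no room, and near such a point the convergence can be arbitrarily slow, as Section~\ref{sec:two} shows. By monotonicity, however, it is enough to find a gap for one value of $m$, and $m=1$ works.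

\begin{proposition}\label{prop:local}
There is $\varepsilon=\varepsilon(n)>0$ such that for all $U\in\mathcal U_n$ and all $A\in\Omega_n$ with $\|A-U\|<\varepsilon$,
\[
\Phi_1(A)\le\operatorname{per}(A)-\tfrac18\operatorname{per}(U)\,\|A-U\|^2 .
\]
\end{proposition}

We first study a neighborhood of an averaging matrix. Fix a partition $[n]=C_1\sqcup\dots\sqcup C_r$ with averaging matrix $E$ and class sizes $d_i=|C_i|$, and let $A\in\Omega_n$ and $D=A-E$. The entries of $D$ lie in $[-1,1]$, and its row and column sums vanish. A position $(x,y)$ is \emph{off-block} if $x$ and $y$ lie in different classes; there $D_{xy}=A_{xy}\ge0$. The two effects seen for $n=2$ are measured by two parameters. Let $D_i=D[C_i,C_i]$ and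
\[
\eta^2=\sum_i\|D_i\|^2,\qquad\delta=\sum_{(x,y)\text{ off-block}}A_{xy} .
\]
Let $\delta_i$ be the sum of the off-block entries of $A$ in the rows of $C_i$, so that $\sum_i\delta_i=\delta$. The entries of $A[C_i,C_i]$ sum to $d_i-\delta_i$, so the off-block entries in the columns of $C_i$ also sum to $\delta_i$. For nonnegative numbers the sum of squares is at most the square of the sum, a fact used several times below. With the Cauchy--Schwarz inequality it gives
\begin{equation}\label{eq:params}
\|D\|^2\le\eta^2+\delta^2,\qquad\eta\le\|D\|,\qquad\delta\le n\|D\| .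
\end{equation}
Finally put $\kappa=2^n\,n!\,n^n$. Since $p_d\ge n^{-n}$ for $d\le n$ and $\operatorname{per}(E)\ge n^{-n}$, the constant $2^dd!$ of Lemma~\ref{lem:expand} is at most $\kappa p_d$ and at most $\kappa\operatorname{per}(E)$.

For the lower bound on $\operatorname{per}(A)$ we keep only the permutations that preserve every class. The diagonal blocks of $A$ are not doubly stochastic, so Theorem~\ref{thm:vdw} does not apply to them, and in any case we need a quantitative gain. We expand each block around $J_{d_i}$.

\begin{lemma}\label{lem:lower}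
If $\delta\le\frac12$ and $\kappa\eta\le\frac14$, then $\operatorname{per}(A)\ge\operatorname{per}(E)\bigl(1-\delta+\frac14\eta^2-6\delta^2-\eta^4\bigr)$.
\end{lemma}

\begin{proof}
Since $A$ is nonnegative, $\operatorname{per}(A)\ge\prod_i\operatorname{per}(J_{d_i}+D_i)$. We claim that
\begin{equation}\label{eq:ell}
\operatorname{per}(J_{d_i}+D_i)\ge p_{d_i}(1+\ell_i),\qquad\ell_i=-\delta_i+\tfrac14\|D_i\|^2-\delta_i^2 .
\end{equation}
If $d_i=1$, then $D_i=(-\delta_i)$, the left side is $1-\delta_i$, and $\ell_i=-\delta_i-\frac34\delta_i^2$. Let $d=d_i\ge2$, and let $\rho_x$ and $\gamma_y$ be the row and column sums of $D_i$. As the rows of $D$ sum to $0$, the number $-\rho_x$ is the sum of the off-block entries in row $x$ of $A$. So $-\rho_x\ge0$ and $\sum_x(-\rho_x)=\delta_i$, whence $\sum_x\rho_x^2\le\delta_i^2$. The same argument with columns gives $\sum_y\gamma_y^2\le\delta_i^2$. We have $\sigma_1(D_i)=-\delta_i$. The quantity $2\sigma_2(D_i)$ is the sum of $D_{xy}D_{x'y'}$ over ordered pairs of positions with $x\ne x'$ and $y\ne y'$. Starting from all pairs, removing those with $x=x'$ and those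 with $y=y'$, and restoring those removed twice, we get
\[
2\sigma_2(D_i)=\delta_i^2-\sum_x\rho_x^2-\sum_y\gamma_y^2+\|D_i\|^2\ge\|D_i\|^2-\delta_i^2 .
\]
Since $1\le\frac d{d-1}\le2$, this gives $\frac d{d-1}\sigma_2(D_i)\ge\frac12\|D_i\|^2-\delta_i^2$. The remainder in \eqref{eq:Jexpand} is at most $\kappa p_d\|D_i\|^3\le\kappa\eta\,p_d\|D_i\|^2\le\frac14p_d\|D_i\|^2$ in absolute value, and \eqref{eq:ell} follows.

Put $s=\sum_i|\ell_i|$. Then $s\le\delta+\delta^2+\frac14\eta^2\le\frac32\delta+\frac14\eta^2<1$, so all factors $1+\ell_i$ are positive and the bounds \eqref{eq:ell} can be multiplied. Moreover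
\[
\Bigl|\prod_i(1+\ell_i)-1-\sum_i\ell_i\Bigr|\le\prod_i(1+|\ell_i|)-1-s\le e^s-1-s\le s^2\le5\delta^2+\eta^4 ,
\]
and $\sum_i\ell_i\ge-\delta+\frac14\eta^2-\delta^2$.
\end{proof}

For the upper bound we need two facts about $F=AA^T-E$. It is much smaller than $D$ in the in-block directions, of order $\delta+\eta^2$ where $D$ has order $\delta+\eta$, because averaging over a class annihilates $D$ up to the leaked mass. A first-order expansion therefore suffices. And the first-order term sees only the off-block mass of $AA^T$, which is at least about $2\delta$.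

\begin{lemma}\label{lem:upper}
If $\delta\le1$, then $\operatorname{per}(AA^T)\le\operatorname{per}(E)\bigl(1-2\delta+(2+18\kappa n^2)(\delta^2+\eta^4)\bigr)$.
\end{lemma}

\begin{proof}
\emph{Size of $F$.} Since $E=E^T=E^2$, we have $F=DE+(DE)^T+DD^T$. If $C$ is the class of $y$, then $(DE)_{xy}=\frac1{|C|}\sum_{z\in C}D_{xz}$. For $x\notin C$ this is a mean of off-block entries of $A$, so it lies in $[0,\delta]$. For $x\in C$ it equals $-\frac1{|C|}\sum_{z\notin C}A_{xz}\in[-\delta,0]$, because row $x$ of $D$ sums to $0$. Also $|(DD^T)_{xy}|\le\|D\|^2\le\eta^2+\delta$ by \eqref{eq:params}. Hence $|F_{xy}|\le3\delta+\eta^2$ and $\|F\|^2\le n^2(3\delta+\eta^2)^2\le18n^2(\delta^2+\eta^4)$.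

\emph{The linear term.} The entries of $F$ lie in $[-1,1]$, so Lemma~\ref{lem:expand} gives
\[
\operatorname{per}(AA^T)=\operatorname{per}(E)+\sum_{x,y}F_{xy}\operatorname{per}E(x|y)+R',\qquad|R'|\le\kappa\operatorname{per}(E)\,\|F\|^2 .
\]
If $x,y$ lie in the same class, of size $d$, then deleting row $x$ and column $y$ replaces the factor $p_d$ of $\operatorname{per}(E)$ by $(d-1)!/d^{d-1}=p_d$, so $\operatorname{per}E(x|y)=\operatorname{per}(E)$. If $y\in C_j$ and $x\notin C_j$, then the $d_j$ rows of $E(x|y)$ indexed by $C_j$ are supported in the $d_j-1$ columns indexed by $C_j\setminus\{y\}$, so $\operatorname{per}E(x|y)=0$. The linear term is therefore $\operatorname{per}(E)$ times the sum of the in-block entries of $F$. All entries of $F$ sum to $n-n=0$, and $E$ vanishes off-block, so the linear term equals $-\omega\operatorname{per}(E)$, where $\omega$ is the sum of the off-block entries of $AA^T$.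

\emph{The off-block mass.} Write $A=G+O$, where $G$ is the in-block part and $O$ the off-block part, both nonnegative. Then $AA^T=GG^T+GO^T+OG^T+OO^T$. A nonzero term $G_{xz}O_{yz}$ of $(GO^T)_{xy}$ has $z$ in the class of $x$ and not in the class of $y$, so $GO^T$ and its transpose $OG^T$ are supported off-block. Let $o_z$ be the column sums of $O$. Then $\sum_zo_z=\delta$, the column sums of $G$ are $1-o_z$, and
\[
\omega\ge2\sum_{x,y}(GO^T)_{xy}=2\sum_z(1-o_z)o_z\ge2\delta-2\delta^2 .
\]
Combining the three estimates proves the lemma.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]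
Put $L=8+18\kappa n^2$ and $\varepsilon=1/(8nL)$. Let $Q$ be as in Lemma~\ref{lem:U}(c). Replacing $(A,U)$ by $(QA,E)$ changes none of $\operatorname{per}(A)$, $\operatorname{per}(U)$, $\|A-U\|$ and $A^TA$, and it replaces $AA^T$ by $QAA^TQ^T$, which has the same permanent. So we may assume $U=E$. As $E$ is symmetric, replacing $A$ by $A^T$ changes neither $\|A-E\|$ nor $\operatorname{per}(A)$ and exchanges $AA^T$ with $A^TA$, so it suffices to bound $\operatorname{per}(AA^T)$.

By \eqref{eq:params}, $\|D\|<\varepsilon$ implies $L\delta\le\frac18$ and $L\eta\le\frac18$. The hypotheses of Lemmas~\ref{lem:lower} and~\ref{lem:upper} hold, and subtracting the two bounds gives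
\[
\frac{\operatorname{per}(A)-\operatorname{per}(AA^T)}{\operatorname{per}(E)}\ge\delta+\tfrac14\eta^2-L(\delta^2+\eta^4)\ge\tfrac12\delta+\tfrac18\eta^2\ge\tfrac18(\delta^2+\eta^2)\ge\tfrac18\|D\|^2 .\qedhere
\]
\end{proof}

\section{Proof of the main theorems}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:sym}]
The first inequality is contained in Corollary~\ref{cor:mono}. For the second, we claim that every $A_0\in\Omega_n$ has an open neighborhood $V$ in $\Omega_n$ for which there are $m_0\ge1$ and $c_0>0$ with
\begin{equation}\label{eq:patch}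
\Phi_{m_0}(A)\le\operatorname{per}(A)-c_0\operatorname{dist}(A,\mathcal U_n)^2\qquad\text{for all }A\in V .
\end{equation}
If $A_0\in\mathcal U_n$, Proposition~\ref{prop:local} gives this with $m_0=1$ and $c_0=\frac18\operatorname{per}(A_0)>0$, because $\operatorname{dist}(A,\mathcal U_n)\le\|A-A_0\|$. If $A_0\notin\mathcal U_n$, Proposition~\ref{prop:limit} gives $\Phi_m(A_0)\to\operatorname{per}(E)<\operatorname{per}(A_0)$. Fix $m_0$ with $\Phi_{m_0}(A_0)<\operatorname{per}(A_0)$. Both sides are continuous in the matrix, so there are $\gamma>0$ and an open neighborhood $V$ of $A_0$ on which $\Phi_{m_0}(A)\le\operatorname{per}(A)-\gamma$. For $A,B\in\Omega_n$ we have $\|A-B\|^2\le\|A\|^2+\|B\|^2\le2n$, since the entries lie in $[0,1]$ and sum to $n$. Thus \eqref{eq:patch} holds with $c_0=\gamma/(2n)$.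

By compactness, finitely many such sets $V$ cover $\Omega_n$. Let $M$ be the largest of the corresponding $m_0$ and $c$ the smallest of the $c_0$. If $m\ge M$ and $A$ lies in one of these sets $V$, then $\Phi_m(A)\le\Phi_{m_0}(A)$ by Corollary~\ref{cor:mono}, and \eqref{eq:patch} completes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K=2M$ and $k\ge K$. Write $A^k=A^MXA^M$ with $X=A^{k-2M}\in\Omega_n$, where $A^0=I$. By \eqref{eq:contraction}, Theorem~\ref{thm:sym} applies with $m=M$ and gives the inequality. If $\operatorname{per}(A^k)=\operatorname{per}(A)$, then $\operatorname{dist}(A,\mathcal U_n)=0$, and $A\in\mathcal U_n$ because this set is finite. Conversely, if $A\in\mathcal U_n$, then $A^k$ is block-uniform for the same partition by Lemma~\ref{lem:U}(b), and $\operatorname{per}(A^k)=\operatorname{per}(A)$ by Lemma~\ref{lem:U}(a).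
\end{proof}

The constant $M(n)$ comes from compactness, so the proof gives no explicit value of $K(n)$.

\begin{remark}\label{rem:hyp}
Neither nonnegativity nor the condition on column sums can be dropped from the conjecture. For $t>1$ the matrix $A_t$ of Section~\ref{sec:two} has all row and column sums equal to $1$, and $\operatorname{per}(A_t^k)=\frac12(1+t^{2k})>\operatorname{per}(A_t)$ for all $k\ge2$; the leaked mass $\delta=1-t$ is negative, and the first-order gap changes sign. The nonnegative matrix $A$ with rows $(0,0,1)$, $(0,0,1)$, $(\frac13,\frac13,\frac13)$ has row sums $1$ and permanent $0$. All entries of $A^2$ are positive, and each row of $A^{k+1}=A\cdot A^k$ is an average of rows of $A^k$, so $\operatorname{per}(A^k)>0$ for all $k\ge2$.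
\end{remark}

\section{Sharpness}\label{sec:sharp}

\begin{proposition}\label{prop:exponent}
Let $n\ge2$. The exponent $2$ on the distance in Theorems~\ref{thm:main} and~\ref{thm:sym} is optimal: it cannot be replaced by any $\alpha$ with $0<\alpha<2$.
\end{proposition}

\begin{proof}
Let $A=J_n+D$ with $D=t(I-J_n)\ne0$ and $0<t\le1$, so that $A\in\Omega_n$. In Lemma~\ref{lem:expand} with $N=J_n$, the linear term is $p_n\sigma_1(D)=0$, so $\operatorname{per}(A)-p_n\le2^nn!\,\|D\|^2$. By Theorem~\ref{thm:vdw}, $\operatorname{per}(A^k)\ge p_n$ and $\Phi_m(A)\ge p_n$. Since $\mathcal U_n$ is finite, $\operatorname{dist}(A,\mathcal U_n)=\|D\|$ for small $t$. An inequality with exponent $\alpha$ and constant $c>0$ would give $c\|D\|^\alpha\le2^nn!\,\|D\|^2$, which fails as $t\to0$.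
\end{proof}

The next example shows that $K$ cannot be taken as small as $2$. Each walker on a cycle stays or advances by one place, with probability $\frac12$ each. After one step the walkers are at distinct states only if all stay or all advance. After two steps there are many more ways, because a walker can overtake its neighbor.

\begin{proposition}\label{prop:sharp}
Let $n\ge3$, let $P$ be the permutation matrix of the cyclic shift $i\mapsto i+1$ modulo $n$, and let $A=\frac12(I+P)$.
\begin{enumerate}
\item[(a)] If $n\ge4$, then $\operatorname{per}(A^2)>\operatorname{per}(A)$, so $k=2$ is not admissible in Foregger's conjecture. As $n\to\infty$,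
\[
\frac{\operatorname{per}(A^2)}{\operatorname{per}(A)}\sim\frac12\Bigl(\frac{1+\sqrt2}2\Bigr)^n .
\]
\item[(b)] If $n=3$, then $\operatorname{per}(A^2)=\operatorname{per}(A)=\frac14$ although $A\notin\mathcal U_3$. So the description of equality in Theorem~\ref{thm:main} fails for $n=3$, $k=2$, and it requires $K(3)\ge3$.
\end{enumerate}
\end{proposition}

\begin{proof}
A permutation $\sigma$ contributes to $\operatorname{per}(I+P)$ if $\sigma(i)\in\{i,i+1\}$ for all $i$. If $\sigma(i)=i+1$ for one $i$, then $\sigma(i+1)\ne i+1$, so $\sigma(i+1)=i+2$, and by induction $\sigma$ is the shift. Hence $\operatorname{per}(I+P)=2$ and $\operatorname{per}(A)=2/2^n=2^{n+1}/4^n$.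

Since $A^2=\frac14P(P^{-1}+2I+P)$, we have $\operatorname{per}(A^2)=4^{-n}\operatorname{per}(2I+P+P^{-1})$. For $n\ge3$ the matrix $2I+P+P^{-1}$ has entries $2$ on the diagonal, $1$ at the edges of the cycle graph on $\mathbb Z/n$, and $0$ elsewhere. In a contributing permutation, a cycle of length at least $3$ traces a cycle of the graph, which must be the whole graph; this gives the two permutations $i\mapsto i\pm1$, each of weight $1$. The other contributing permutations are products of disjoint transpositions of adjacent vertices. They correspond to the matchings $\mathcal M$ of the cycle graph, that is, to the sets of pairwise disjoint edges, and have weight $2^{n-2|\mathcal M|}$, one factor $2$ for each fixed point. Thus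
\[
\operatorname{per}(A^2)=\frac{2+Q_n}{4^n},\qquad Q_n=\sum_{\mathcal M}2^{\,n-2|\mathcal M|}.
\]
Let $a_j$ be the corresponding sum for the path with $j$ vertices. An end vertex is either unmatched or matched to its neighbor, so $a_j=2a_{j-1}+a_{j-2}$ for $j\ge2$, with $a_0=1$ and $a_1=2$; then $a_2=5$ and $a_3=12$. In the cycle, a given vertex is unmatched or matched to one of two neighbors, so $Q_n=2a_{n-1}+2a_{n-2}$. This gives $Q_3=14$, $Q_4=34$ and, from the recurrence for $a_j$, $Q_{n+1}=2Q_n+Q_{n-1}>2Q_n$ for $n\ge4$.

(a) For $n\ge4$ we get $Q_n\ge34\cdot2^{n-4}>2^{n+1}$, so $\operatorname{per}(A^2)>\operatorname{per}(A)$; for $n=4$ the two values are $36/256=9/64$ and $1/8$. The numbers $1\pm\sqrt2$ are the roots of $x^2=2x+1$, so $(1+\sqrt2)^n+(1-\sqrt2)^n$ satisfies the same recurrence as $Q_n$. Its values for $n=0,\dots,4$ are $2,2,6,14,34$, so it equals $Q_n$ for $n\ge3$. The asymptotic formula for the ratio $(2+Q_n)/2^{n+1}$ follows.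

(b) For $n=3$ we get $\operatorname{per}(A^2)=16/64=\frac14=2/2^3=\operatorname{per}(A)$. A matrix in $\mathcal U_3$ with an entry $\frac12$ comes from a partition into a pair and a point and so has an entry $1$, while $A$ has none.
\end{proof}

For this matrix $AA^T=A^TA=\frac14(2I+P+P^{-1})$, so $\Phi_1(A)=\operatorname{per}(A^2)$. The inequality of Proposition~\ref{prop:local} is therefore only local: for $n\ge4$, $\Phi_1(A)$ can exceed $\operatorname{per}(A)$, and $M(n)\ge2$ in Theorem~\ref{thm:sym} for every $n\ge3$.

\begin{thebibliography}{9}

\bibitem{Notes}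
\emph{Notes on Foregger's Conjecture},
\texttt{https://mspace.lib.umanitoba.ca/\allowbreak bitstreams/\allowbreak fb4ed590-ea0c-4117-86ce-0eb806ae8427/\allowbreak download}.

\end{thebibliography}
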